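\title{The multiwords in which a pattern is certain form an aperiodic language}

\begin{abstract}
A multiword is a word in which each position carries a nonempty set of letters, and a pattern $w$ is certain in a multiword if it occurs in every word obtained by selecting one letter in each position. We prove that for every pattern $w$ the multiwords in which $w$ is certain form an aperiodic language. The proof rests on a switching theorem: if two bi-infinite words with a common period both avoid $w$, then one can follow one of them up to some position and the other one from there on without creating an occurrence of $w$.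
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and let $\widehat\Sigma$ be the set of nonempty subsets of $\Sigma$. A \emph{multiword} is a word $M=A_1A_2\cdots A_m$ over the alphabet $\widehat\Sigma$. It describes a word whose $i$th letter is only known to lie in $A_i$, and
\[
\operatorname{words}(M)=\{a_1a_2\cdots a_m : a_i\in A_i \text{ for all } i\}
\]
is the set of words compatible with this description. A \emph{factor} of a word is a contiguous subword; a word \emph{contains} $w$ if $w$ is a factor of it, and \emph{avoids} $w$ otherwise. A pattern $w\in\Sigma^+$ is \emph{certain} in $M$ if every word of $\operatorname{words}(M)$ contains $w$. We write $\mathrm{CERTAIN}(w)\subseteq\widehat\Sigma^*$ for the set of multiwords in which $w$ is certain. This language is known to be regular; we recall the reason in Section~\ref{sec:prelim}.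

For a single letter $w=a$, certainty means that some position of $M$ carries the set $\{a\}$. For longer patterns the occurrence may move with the selection. If $a\ne b$, then $ab$ is certain in $\{a\}\{a,b\}^j\{b\}$ for every $j\ge0$, because a word over $\{a,b\}$ that begins with $a$ and ends with $b$ contains $ab$; but it is certain neither in $\{a\}\{a,b\}^j$ nor in $\{a,b\}^j\{b\}$. Certainty can therefore depend on two parts of $M$ that are arbitrarily far apart.

A language $L$ over an alphabet $\Gamma$ is \emph{aperiodic} if there is $k>0$ such that for all $p,u,q\in\Gamma^*$,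
\[
pu^kq\in L\iff pu^{k+1}q\in L .
\]
Absorbing further copies of $u$ into $p$, one sees that membership of $pu^jq$ in $L$ is then the same for all $j\ge k$. An aperiodic language cannot count repetitions modulo an integer: the words of even length, for instance, do not form an aperiodic language. The following question comes from \cite{multiwords}.

\begin{quote}
Is $\mathrm{CERTAIN}(w)$ aperiodic for every finite alphabet $\Sigma$ and every $w\in\Sigma^+$?
\end{quote}

The answer is known to be positive for the patterns $aw'$ and $w'a$, where $a$ is a letter and $w'$ is a word over $\Sigma\setminus\{a\}$.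

Two observations pull in opposite directions. For ordinary words, the language of words containing $w$ is aperiodic for a local reason: the words $pu^jq$ have the same factors of length $|w|$ for all $j\ge|w|$. This suggests a positive answer, but the argument is not available for multiwords, since certainty is not local. On the other hand, $w$ fails to be certain in $M$ exactly when \emph{some} selection avoids $w$, and a selection can be used to count, as the following variant with two patterns shows.

\begin{example}\label{ex:two}
Let $\Sigma=\{0,1\}$, and let $L$ be the set of multiwords all of whose words contain $00$ or $11$. Let $P=Q=\{0\}$ and $U=\{0,1\}$, each a multiword of length one. A word of $\operatorname{words}(PU^jQ)$ that avoids both patterns is the alternating word of length $j+2$ that begins and ends with $0$, and this word exists if and only if $j$ is odd. So $PU^jQ\in L$ if and only if $j$ is even, and $L$ is not aperiodic.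
\end{example}

The question is thus whether one forbidden pattern can force a selection to keep such a phase. It cannot.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be a finite alphabet, let $w\in\Sigma^+$, $n=|w|$ and $k=2^{n^2}$. For all $P,U,Q\in\widehat\Sigma^*$, the pattern $w$ is certain in $PU^kQ$ if and only if it is certain in $PU^{k+1}Q$. Hence $\mathrm{CERTAIN}(w)$ is aperiodic.
\end{theorem}

A finite automaton makes the behavior of $PU^jQ$ periodic in $j$ from an exponent that depends only on $n$. What has to be excluded is a nontrivial period, and this is the content of the next statement.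

\begin{theorem}\label{thm:cofinite}
Let $w\in\Sigma^+$. For all multiwords $P,U,Q$, the set
\[
N=\{j\ge0 : w \text{ is not certain in } PU^jQ\}
\]
is finite or cofinite.
\end{theorem}

To see what Theorem~\ref{thm:cofinite} requires, return to Example~\ref{ex:two}. The alternating selections are pieces of the bi-infinite word $v=\cdots010101\cdots$. To change the parity of $j$ one has to pass, somewhere in the middle, from $v$ to its translate $v'$ by one position. Such a passage produces $\cdots010\,|\,010\cdots$ or $\cdots101\,|\,101\cdots$, depending on where it is made. The two patterns $00$ and $11$ block both possibilities. The single pattern $00$ blocks only the first, and the second gives selections such as $0\,1\,1\,0$, with $j=2$. Our main tool says that a single pattern always leaves a passage open.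

A \emph{bi-infinite word} is a map $\mathbb Z\to\Sigma$. A finite or bi-infinite word $z$ \emph{has period} $p\ge1$ if $z_i=z_{i+p}$ whenever both indices are in its domain. For bi-infinite words $v,v'$ and $t\in\mathbb Z$, let $v|_tv'$ be the word that equals $v$ at positions $\le t$ and $v'$ at positions $\ge t+1$.

\begin{theorem}[Switching theorem]\label{thm:switch}
Let $w\in\Sigma^+$, and let $v,v'$ be bi-infinite words with a common period, both avoiding $w$. Then for some $t\in\mathbb Z$, at least one of $v|_tv'$ and $v'|_tv$ avoids $w$.
\end{theorem}

Neither the direction nor the position of the switch can be prescribed. For $w=ab$ with $a\neq b$ and the constant words $v=\cdots aaa\cdots$, $v'=\cdots bbb\cdots$, every word $v|_tv'$ contains $w$, and only the words $v'|_tv$ avoid it. For $w=010$, $v=\cdots000\cdots$ and $v'$ of period $3$ with $v'(0)v'(1)v'(2)=011$, both $v|_1v'$ and $v'|_1v$ contain $w$, while $v|_2v'=\cdots000\,011\,011\cdots$ avoids it.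

Section~\ref{sec:reduction} derives Theorems~\ref{thm:main} and~\ref{thm:cofinite} from the switching theorem. Sections~\ref{sec:windows}--\ref{sec:end} prove the switching theorem by contradiction: if every switch creates an occurrence of $w$, these occurrences overlap, each overlap is a statement about $w$ and one of its shifts, and the statements together are too rigid to hold. Throughout, $w=w_1\cdots w_n$ is fixed, and intervals such as $[i,j]$ are intervals of integers.

\section{Periods and the automaton of the pattern}\label{sec:prelim}

We use two facts about periods. The first is the Fine--Wilf theorem: a word of length at least $p_1+p_2-\gcd(p_1,p_2)$ that has periods $p_1$ and $p_2$ has period $\gcd(p_1,p_2)$. The second is elementary, and it is the source of the final contradictions.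

\begin{lemma}\label{lem:count}
In a word of period $p$, any two factors of length $p$ contain each letter the same number of times. In particular, two such factors cannot differ in exactly one position, and they cannot be of the form $aH$ and $Ha'$ with letters $a\ne a'$.
\end{lemma}

\begin{proof}
Moving a factor of length $p$ one step to the right removes a letter $z_i$ and adds the letter $z_{i+p}=z_i$.
\end{proof}

Next we recall the Knuth--Morris--Pratt automaton of $w$. For a finite word $z$ that avoids $w$, let $\operatorname{st}(z)\in[0,n-1]$, the \emph{state} of $z$, be the length of the longest prefix of $w$ that is a suffix of $z$. Let $s=\operatorname{st}(z)$, let $a$ be a letter and let $1\le r\le n$. Then $w_1\cdots w_r$ is a suffix of $za$ if and only if $a=w_r$ and $w_1\cdots w_{r-1}$ is a suffix of $z$, and by maximality of $s$ the latter holds if and only if $w_1\cdots w_{r-1}$ is a suffix of $w_1\cdots w_s$. So whether $za$ avoids $w$, and if so its state, depend only on $s$ and $a$. This defines a deterministic automaton with states $0,\dots,n-1$ whose run \emph{dies} when $w$ is completed: a word $z$ avoids $w$ if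 and only if its run from state $0$ survives, and then the run ends in $\operatorname{st}(z)$. We use two consequences.
\begin{itemize}
\item[(K1)] If $z,z'$ avoid $w$ and have the same state, then for every word $y$, the word $zy$ avoids $w$ if and only if $z'y$ does, and in that case $zy$ and $z'y$ have the same state.
\item[(K2)] If $z,z'$ avoid $w$ and have a common suffix of length $n-1$, then they have the same state.
\end{itemize}
The regularity of $\mathrm{CERTAIN}(w)$ follows: the set $S(M)$ of states of the words of $\operatorname{words}(M)$ that avoid $w$ takes finitely many values, $S(MA)$ is determined by $S(M)$ and $A\in\widehat\Sigma$, and $w$ is certain in $M$ if and only if $S(M)$ is empty.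

\section{From switching to aperiodicity}\label{sec:reduction}

If $N$ contains a large $j$, the pigeonhole principle gives a block of $h$ copies of $U$ whose selection can be repeated, and so $N$ contains an arithmetic progression of difference $h$. To reach the other residues modulo $h$ we need a second repeatable block, with a number of copies prime to $h$. We obtain it by switching from the periodic selection to its translate by one copy of $U$. For $w=00$, $P=Q=\{0\}$ and $U=\{0,1\}$, the block $10$ leads from state $1$ back to state $1$ with $h=2$; the switch $\cdots101\,|\,101\cdots$ contains the block $110$, which does the same with three copies of $U$.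

\begin{proof}[Proof of Theorem~\ref{thm:cofinite}, assuming Theorem~\ref{thm:switch}]
If $U$ is empty, then $N$ is empty or contains every $j\ge0$. Let $U=A_1\cdots A_m$ with $m\ge1$. If $N\subseteq[0,n-1]$, then $N$ is finite. Otherwise fix $j\in N$ with $j\ge n$, and a word $p\,u_1\cdots u_j\,q$ avoiding $w$, with $p\in\operatorname{words}(P)$, $u_i\in\operatorname{words}(U)$ and $q\in\operatorname{words}(Q)$. Two of the $j+1>n$ prefixes $p\,u_1\cdots u_i$ $(0\le i\le j)$ have the same state $s$, say those for $i<i'$. Put
\[
p'=p\,u_1\cdots u_i,\qquad y=u_{i+1}\cdots u_{i'},\qquad q'=u_{i'+1}\cdots u_j\,q,\qquad h=i'-i .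
\]

Call a word $Y\in\operatorname{words}(U^r)$ a \emph{loop of order $r$} if $p'Y$ avoids $w$ and has state $s$. The empty word is a loop of order $0$ and $y$ is a loop of order $h$. By (K1), a concatenation of loops is a loop, and the orders add. Also by (K1), $p'Yq'$ avoids $w$ for every loop $Y$, because $p'yq'$ does. Counting copies of $U$,
\begin{equation}\label{eq:loop}
j-h+r\in N\quad\text{whenever there is a loop of order } r .
\end{equation}

Let $v$ be the bi-infinite word of period $hm$ with $v(1)\cdots v(hm)=y$, and for $\varepsilon=\pm1$ let $v^{\varepsilon}(x)=v(x+\varepsilon m)$. Every factor of $v$ is a factor of a power of $y$, which is a loop; so $v$ avoids $w$, and so do its translates $v^{\pm1}$. Since the translations are by $\pm m$, the letters $v(x)$ and $v^{\pm1}(x)$ lie in $A_\iota$ whenever $x\equiv\iota\pmod m$. Apply Theorem~\ref{thm:switch} to $v$ and $v^{+1}$, which have the common period $hm$. For some $t$, either $v|_tv^{+1}$ avoids $w$, or $v^{+1}|_tv$ does. In the second case we translate: the word $x\mapsto(v^{+1}|_tv)(x-m)$ equals $v(x)$ for $x\le t+m$ and $v(x-m)$ for $x>t+m$, so it is $v|_{t+m}v^{-1}$.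 Thus in either case there are $\varepsilon\in\{1,-1\}$ and $t\in\mathbb Z$ such that $g=v|_tv^{\varepsilon}$ avoids $w$.

Choose integers $c_1,c_2$ with $c_1hm\le t-n$ and $c_2hm-\varepsilon m\ge t+n$, and let $Y$ be the restriction of $g$ to $[c_1hm+1,\;c_2hm-\varepsilon m]$. This interval begins at a position congruent to $1$ modulo $m$ and has length $h'm$ with $h'=(c_2-c_1)h-\varepsilon\ge1$, so $Y\in\operatorname{words}(U^{h'})$. The first $n$ letters of $Y$ are at positions $\le t$; they are $v(c_1hm+1),\dots,v(c_1hm+n)$, the first $n$ letters of $y^n$. The last $n$ letters of $Y$ are at positions $>t$; they are $v(c_2hm-n+1),\dots,v(c_2hm)$, the last $n$ letters of $y^n$.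

We claim that $Y$ is a loop. A factor of $p'Y$ of length $n$ either lies in $Y$, and is then a factor of $g$, or uses at most the first $n-1$ letters of $Y$, and is then a factor of $p'y^n$. Both $g$ and $p'y^n$ avoid $w$, so $p'Y$ avoids $w$. By (K2), $p'Y$ has the same state as $p'y^n$, which is $s$.

Now $y^\alpha Y^\beta$ is a loop of order $\alpha h+\beta h'$ for all $\alpha,\beta\ge0$. Since $h'\equiv-\varepsilon\pmod h$, the numbers $\beta h'$ with $0\le\beta\le h-1$ represent all residues modulo $h$, so every integer $r\ge(h-1)h'$ is the order of a loop. By \eqref{eq:loop}, $N$ is cofinite.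
\end{proof}

Theorem~\ref{thm:cofinite} says that membership in $N$ is eventually constant, from a threshold that may depend on $P,U,Q$. Aperiodicity requires a uniform threshold, which the automaton supplies.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $P,U,Q$ and let $N$ be as in Theorem~\ref{thm:cofinite}. Let $T$ be the $n\times n$ matrix, indexed by states, with $T_{s,s'}=1$ if some word of $\operatorname{words}(U)$ leads from $s$ to $s'$ without dying, and $T_{s,s'}=0$ otherwise. We multiply such matrices over the Boolean semiring, in which $1+1=1$. Then for $j\ge1$, $(T^j)_{s,s'}=1$ if and only if some word of $\operatorname{words}(U^j)$ leads from $s$ to $s'$ without dying. Let $S$ be the set of states of the words of $\operatorname{words}(P)$ that avoid $w$, and let $S'$ be the set of states from which some word of $\operatorname{words}(Q)$ survives. For $j\geq1$ we have $j\in N$ if and only if $(T^j)_{s,s'}=1$ for some $s\in S$ and $s'\in S'$; so membership of $j$ in $N$ is determined by $T^j$.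

There are $k=2^{n^2}$ Boolean $n\times n$ matrices, so two of $T^1,\dots,T^{k+1}$ coincide, say $T^i=T^{i+c}$ with $1\le i\le k$ and $c\ge1$. Then $T^{j+c}=T^j$ for all $j\ge k$, and for $j\ge k$ membership of $j$ in $N$ depends only on $j$ modulo $c$. By Theorem~\ref{thm:cofinite} it is eventually constant, so it is constant for $j\ge k$. In particular $k\in N$ if and only if $k+1\in N$.
\end{proof}

\section{Sites and windows}\label{sec:windows}

We now prove Theorem~\ref{thm:switch}. From here to the end of Section~\ref{sec:end} we assume, for a contradiction, that $v$ and $v'$ have a common period and avoid $w$, and that \emph{all} the words $v|_tv'$ and $v'|_tv$ contain $w$. These assumptions are symmetric in $v$ and $v'$.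

\subsection*{Sites}
Since $v|_tv=v$ avoids $w$, we have $v\ne v'$. A \emph{site} is a position $x$ with $v(x)\ne v'(x)$. By periodicity the sites are unbounded in both directions, so they form a sequence $\cdots<d_k<d_{k+1}<\cdots$ indexed by $k\in\mathbb Z$. Put
\[
e_k=d_{k+1}-d_k\ge1,\qquad a_k=v(d_k),\qquad a_k'=v'(d_k)\ne a_k .
\]
The word $v|_tv'$ is the same for all $t\in[d_k,d_{k+1}-1]$, so only the switches at $t=d_k$ matter.

\subsection*{Windows}
The \emph{window with offset $o$} is the interval $X=[o,o+n-1]$ together with the letters $X(x)=w_{x-o+1}$ for $x\in X$; we say that $X$ \emph{reads} $X(x)$ at $x$. The \emph{index} of a position $x\in\mathbb Z$ in $X$ is $x-o+1$, so $x\in X$ if and only if its index lies in $[1,n]$. An occurrence of $w$ in a bi-infinite word is a window that agrees with the word on its interval. Two windows \emph{differ at $x$} if both contain $x$ and they read different letters there.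

For each $k$ choose an occurrence $W_k$ of $w$ in $v|_{d_k}v'$, with offset $o_k$, and an occurrence $W_k'$ of $w$ in $v'|_{d_k}v$, with offset $o_k'$. Exchanging $v$ and $v'$ exchanges $W_k$ with $W'_k$ and $a_k$ with $a'_k$. The word $v|_{d_k}v'$ equals $v$ at positions $<d_{k+1}$ and $v'$ at positions $>d_k$. As $v$ and $v'$ avoid $w$, the window $W_k$ contains a position $\ge d_{k+1}$ and a position $\le d_k$, and the same holds for $W'_k$. This is the only use of the hypothesis that $v,v'$ avoid $w$. We record:
\begin{itemize}
\item[(W1)] $W_k$ and $W'_k$ contain $[d_k,d_{k+1}]$.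
\item[(W2)] At a position $x$ that is not a site, each $W_k$ or $W'_k$ containing $x$ reads $v(x)=v'(x)$. At a site $d_j\in W_k$, the window $W_k$ reads $a_j$ if $j\le k$ and $a_j'$ if $j>k$. At a site $d_j\in W'_k$, the window $W'_k$ reads $a'_j$ if $j\le k$ and $a_j$ if $j>k$.
\item[(W3)] For $j<k$, the windows $W_j$ and $W_k$ differ exactly at those of $d_{j+1},\dots,d_k$ that lie in both. In particular $W_{k-1}$ and $W_k$ differ exactly at $d_k$.
\item[(W4)] $W_k$ and $W'_k$ differ exactly at the sites that lie in both.
\end{itemize}
Here (W3) and (W4) follow from (W2) and (W1).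

\subsection*{Mismatches}
All windows carry the same word $w$; this is where it matters that there is a single pattern. Comparing two windows therefore means comparing $w$ with a shift of itself. For $\rho\ge1$ let
\[
E(\rho)=\{i\in[1,n-\rho] : w_i\ne w_{i+\rho}\}
\]
be the set of \emph{mismatches} of the shift $\rho$. This set can be read off in two ways.
\begin{itemize}
\item[(E1)] Two windows with the same offset differ nowhere. If the offset of $X$ exceeds that of $Y$ by $\rho\ge1$, then index $i$ in $X$ and index $i+\rho$ in $Y$ are at the same position, so $E(\rho)$ is the set of indices in $X$ of the positions at which $X$ and $Y$ differ.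
\item[(E2)] If a window $X$ reads different letters at two positions $x$ and $x+\rho$, then the index of $x$ in $X$ belongs to $E(\rho)$.
\end{itemize}
The method of the proof is to determine sets $E(\rho)$ from pairs of windows by (E1) and to play them against other pairs by (E1) or against single windows by (E2).

\begin{example}[the case $n\le3$]\label{ex:small}
By (W1), $e_k\le n-1$, so $n\ge2$. By (W4) the windows $W_k,W'_k$ differ at $d_k$, so $o_k\ne o'_k$. If $e_k=n-1$, both windows are forced to be $[d_k,d_{k+1}]$, which is impossible. This settles $n=2$, and for $n=3$ it gives $e_k=1$ for all $k$. Then every position is a site, and we may number the sites so that $d_k=k$. Both $o_k$ and $o'_k$ lie in $\{k-1,k\}$ and they are distinct, so $W_k$ and $W'_k$ are shifted by $1$ and differ at the two positions $k,k+1$; by (E1), $E(1)$ has two elements. The windows $W_{k-1}$ and $W_k$ differ at exactly one position, so their shift $o_k-o_{k-1}\in\{0,1,2\}$ is neither $0$ nor $1$. Hence $o_k-k$ increases by one at every step, although it takes values in $\{-1,0\}$. This contradiction proves the switching theorem for $n\le3$.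
\end{example}

In the example, (W1) nearly determines the windows. For long patterns it says little: $W_k$ may contain many sites and may even start to the left of $W_{k-1}$. The plan is to recover rigidity in three stages. The windows move to the right (Section~\ref{sec:right}); each contains exactly two sites (Section~\ref{sec:two}); and the offset between $W_k$ and $W'_k$ is constant up to an alternating sign (Section~\ref{sec:alt}). Then all the pairs $W_k,W'_k$ look alike, and Lemma~\ref{lem:count} gives the contradiction.

\subsection*{Simple shifts}
The site $d_k$ lies in $W_{k-1}$, $W_k$, $W'_{k-1}$ and $W'_k$. Let $r_k,\ell_k,r'_k,\ell'_k$ be its indices in these windows, in this order. (The letters recall that $d_k$ is the right one of the two sites that (W1) places in $W_{k-1}$ and the left one of those in $W_k$.) By (W2),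
\begin{equation}\label{eq:letters}
w_{\ell_k}=w_{r'_k}=a_k,\qquad w_{r_k}=w_{\ell'_k}=a'_k,\qquad r_{k+1}=\ell_k+e_k,\qquad r'_{k+1}=\ell'_k+e_k .
\end{equation}
Let $\sigma_k=o_k-o_{k-1}=r_k-\ell_k$. It is nonzero since $w_{r_k}\ne w_{\ell_k}$.

A shift $\rho$ is \emph{simple} if $E(\rho)$ has exactly one element $p$, and the pair of indices $(p,p+\rho)$ is then its \emph{edge}. By (W3) and (E1), $|\sigma_k|$ is simple, and its edge consists of $\ell_k$ and $r_k$ in increasing order. The edge of a simple shift sits at one place in each window, and two distinct windows cannot share it.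

\begin{lemma}[transport]\label{lem:transport}
Let $\rho$ be simple with edge $(p,p+\rho)$. Let $X,Y$ be windows with different offsets, and let $x,x+\rho$ be the positions with indices $p,p+\rho$ in $X$. If both positions lie in $Y$, then $X$ and $Y$ differ at $x$ or at $x+\rho$.
\end{lemma}

\begin{proof}
Otherwise $Y$ reads the different letters $w_p$ and $w_{p+\rho}$ at $x$ and $x+\rho$. By (E2) the index of $x$ in $Y$ lies in $E(\rho)=\{p\}$, so $X$ and $Y$ have the same offset.
\end{proof}

\section{The windows move to the right}\label{sec:right}

This section uses only the windows $W_k$. Two consecutive steps to the left are excluded at once.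

\begin{lemma}\label{lem:twoback}
The shifts $\sigma_k$ and $\sigma_{k+1}$ are not both negative.
\end{lemma}

\begin{proof}
Suppose $o_{k+1}<o_k<o_{k-1}$. The edge of $|\sigma_{k+1}|$ is $(r_{k+1},\ell_{k+1})$, and in $W_k$ these indices are at the positions $d_{k+1}$ and $d_{k+1}+|\sigma_{k+1}|$. Both positions lie in $W_{k-1}$, which starts at or before $d_{k-1}$ and ends after $W_k$. But $W_{k-1}$ and $W_k$ differ only at $d_k<d_{k+1}$, contradicting Lemma~\ref{lem:transport}.
\end{proof}

An isolated step to the left is harder to exclude. It involves four windows $A,B,C,D$, where $C$ starts to the left of $B$ and the steps $A\to B$ and $C\to D$ go to the right. We shall locate $A$ and $D$ between $C$ and $B$, so that the offsets are in the order $C,A,D,B$, with $A$ and $D$ far apart. Then the pair $A,C$ gives a short period on a long prefix of $w$, the pair $B,D$ gives a short period on a long suffix, and the Fine--Wilf theorem removes a mismatch that must be present.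

\begin{lemma}\label{lem:right}
We have $o_{k-1}<o_k$ and $o'_{k-1}<o'_k$ for all $k$.
\end{lemma}

\begin{proof}
By symmetry it suffices to prove $\sigma_k>0$. Suppose $\sigma_k<0$. Translate so that $d_k=0$, and write $d_{k-1}=-e$ and $d_{k+1}=f$ with $e,f\ge1$. Let $A,B,C,D$ be $W_{k-2},W_{k-1},W_k,W_{k+1}$, and let $\alpha,\beta,\gamma,\delta$ be the indices of position $0$ in them. Thus position $x$ has index $x+\alpha$ in $A$, and so on; a larger index means an earlier start; and $\alpha,\delta$ may a priori lie outside $[1,n]$. By (W2), all four windows read $v$ to the left of $-e$ and $v'$ to the right of $f$, and at the three sites they read the following letters, whenever the site lies in the window.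
\[
\begin{array}{c|c|ccc}
 & \text{index of } 0 & -e & 0 & f\\ \hline
A & \alpha & v'(-e) & v'(0) & v'(f)\\
B & \beta  & v(-e)  & v'(0) & v'(f)\\
C & \gamma & v(-e)  & v(0)  & v'(f)\\
D & \delta & v(-e)  & v(0)  & v(f)
\end{array}
\]
Put $\tau=-\sigma_k=\gamma-\beta>0$. By Lemma~\ref{lem:twoback}, $\sigma_{k-1}=\alpha-\beta$ and $\sigma_{k+1}=\gamma-\delta$ are positive. By (W1), $-e\in A\cap B$ and $f\in C\cap D$. Hence
\begin{equation}\label{eq:basic}
e<\beta<\gamma\le n-f,\qquad \alpha>\beta,\qquad \delta<\gamma,
\end{equation}
and both $B$ and $C$ contain $[-e,f]$. We have three simple shifts: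
\[
\alpha-\beta \text{ with edge } (\beta-e,\alpha-e),\qquad
\tau \text{ with edge } (\beta,\gamma),\qquad
\gamma-\delta \text{ with edge } (\delta+f,\gamma+f).
\]

\emph{Step 1: $\alpha<\gamma$ or $\alpha=\gamma+e$.} If $\alpha-e\le\tau$, then $\alpha\le\tau+e<\tau+\beta=\gamma$. Suppose $\alpha-e>\tau$. Then the position $-e-\tau$ lies in $A$, with index $\alpha-e-\tau\ge1$, and in $C$, with index $\gamma-e-\tau=\beta-e\ge1$. Both windows read $v$ there, so $A$ reads $w_{\beta-e}=v(-e)$ at $-e-\tau$, and it reads $v'(-e)$ at $-e$. By (E2), $\alpha-e-\tau\in E(\tau)=\{\beta\}$, that is, $\alpha=\gamma+e$.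

\emph{Step 2: $\delta>\beta$ or $\delta=\beta-f$.} If $\delta+f+\tau>n$, then $\delta+f>\gamma+f-\tau=\beta+f$ by \eqref{eq:basic}. Suppose $\delta+f+\tau\le n$. Then the position $f+\tau$ lies in $D$, with index $\delta+f+\tau$, and in $B$, with index $\beta+f+\tau=\gamma+f\le n$. Both windows read $v'$ there, so $D$ reads $w_{\gamma+f}=v'(f)$ at $f+\tau$, and it reads $v(f)$ at $f$. By (E2), $\delta+f\in E(\tau)=\{\beta\}$.

The next two steps remove the exceptional alternatives.

\emph{Step 3: $\alpha<\gamma$.} Suppose instead that $\alpha=\gamma+e$. Then $v'(-e)=w_{\alpha-e}=w_\gamma=v(0)$. The window $C$ starts $e$ positions after $A$, and they can differ only at $-e$ and $0$, so $E(e)\subseteq\{\gamma-e,\gamma\}$ by (E1). If $\delta>e$, then $D$ contains $-e$ and $0$ (recall $\delta<\gamma\le n$) and reads there the letters $v(-e)$ and $v(0)=v'(-e)$, which are different; so $\delta-e\in E(e)$ by (E2), which is impossible because $\delta-e<\gamma-e$. Hence $\delta\le e<\beta$, and $\delta=\beta-f$ by Step~2.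

Now $\alpha-\beta=\tau+e$ has edge $(\beta-e,\gamma)$, and $\gamma-\delta=\tau+f$ has edge $(\beta,\gamma+f)$. In $D$, the indices $\beta-e$ and $\gamma$ are at the positions $f-e$ and $\tau+f$. These positions lie in $B$, where their indices are $\beta+f-e\ge1$ and $\gamma+f\le n$. The windows $B$ and $D$ have different offsets and can differ only at $0$ and $f$. Since $\tau+f>f$, Lemma~\ref{lem:transport} gives $f-e\in\{0,f\}$, so $e=f$. Then the simple shift $\tau+e=\tau+f$ has the two different edges $(\beta-e,\gamma)$ and $(\beta,\gamma+f)$, a contradiction.

\emph{Step 4: $\delta>\beta$.} Suppose instead that $\delta=\beta-f$. Then $v(f)=w_{\delta+f}=w_\beta=v'(0)$. The window $D$ starts $f$ positions after $B$, and they can differ only at $0$ and $f$, so $E(f)\subseteq\{\delta,\delta+f\}=\{\delta,\beta\}$. Since $\beta<\alpha<\gamma\le n-f$ by Step~3, the window $A$ contains $0$ and $f$, and it reads there the different letters $v'(0)=v(f)$ and $v'(f)$. So $\alpha\in E(f)$, which is impossible because $\alpha>\beta>\delta$.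

\emph{Step 5: $\alpha-\delta\ge e+f$.} Suppose $\alpha-\delta<e+f$. In $D$, the edge $(\beta-e,\alpha-e)$ of $\alpha-\beta$ is at the positions $\beta-e-\delta<\alpha-e-\delta<f$. In $C$ the first has index $(\beta-e)+(\gamma-\delta)\ge1$ and the second has index less than $\gamma+f\le n$, so both lie in $C$. But $C$ and $D$ have different offsets and differ only at $f$. This contradicts Lemma~\ref{lem:transport}.

\emph{Step 6: the contradiction.} Put $p_1=\gamma-\alpha\ge1$ and $p_2=\delta-\beta\ge1$. By Step~5,
\begin{equation}\label{eq:short}
p_1+p_2=\tau-(\alpha-\delta)\le\tau-e-f .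
\end{equation}
Index $i$ in $A$ and index $i+p_1$ in $C$ are at the position $i+p_1-\gamma$. If $i\ge1$ and $i+p_1\le\gamma-e-1$, this position is to the left of $-e$, where $A$ and $C$ agree. So $w_1\cdots w_{\gamma-e-1}$ has period $p_1$. Index $i$ in $B$ and index $i+p_2$ in $D$ are at the position $i-\beta$. If $i\ge\beta+f+1$ and $i+p_2\le n$, this position is to the right of $f$, where $B$ and $D$ agree. So $w_{\beta+f+1}\cdots w_n$ has period $p_2$.

On the interval $I=[\beta+f+1,\gamma-e-1]$ the word $w$ has both periods, and $|I|=\tau-e-f-1\ge p_1+p_2-1$ by \eqref{eq:short}. By the Fine--Wilf theorem, $w$ has period $\gcd(p_1,p_2)$ on $I$. The indices $\gamma-e-p_1$ and $\gamma-e-p_2$ lie in $I$, because \eqref{eq:short} gives $p_i\le\tau-e-f-1=|I|$, and they are congruent modulo $\gcd(p_1,p_2)$. Using also the period $p_2$ on $[\beta+f+1,n]$, we get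
\[
w_{\alpha-e}=w_{\gamma-e-p_1}=w_{\gamma-e-p_2}=w_{\gamma-e}.
\]
But $w_{\alpha-e}=v'(-e)$ and $w_{\gamma-e}=v(-e)$ are the letters that $A$ and $C$ read at the site $-e$, and they are different.
\end{proof}

\section{Each window contains exactly two sites}\label{sec:two}

One family of windows alone is not contradictory, and its windows can contain many sites. For $w=a^ib^j$ with $a\neq b$ and $i,j\ge1$, and the constant words $v=\cdots aaa\cdots$, $v'=\cdots bbb\cdots$, the word $v|_kv'$ has the occurrence $[k-i+1,k+j]$ for every $k$, and it contains $n$ sites. From now on both families are needed.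

\begin{lemma}\label{lem:twosites}
The only sites in $W_k$ are $d_k$ and $d_{k+1}$. The same holds for $W'_k$.
\end{lemma}

\begin{proof}
By symmetry it suffices to treat the windows $W_k$. Windows are intervals, so by (W1) it suffices to show that $d_{k+1}\notin W_{k-1}$ and $d_k\notin W_{k+1}$ for all $k$. By Lemma~\ref{lem:right}, each $\sigma_k$ is positive, with edge $(\ell_k,r_k)$. In both cases, transport identifies the gap $e_k$ with a simple shift, and $W'_k$ supplies a second mismatch for it.

Suppose $d_{k+1}\in W_{k-1}$. In $W_k$, the edge $(\ell_{k+1},r_{k+1})$ of $\sigma_{k+1}$ is at the positions $d_{k+1}-\sigma_{k+1}\ge o_k>o_{k-1}$ and $d_{k+1}$, and both lie in $W_{k-1}$. As $W_{k-1}$ and $W_k$ differ only at $d_k$, Lemma~\ref{lem:transport} gives $d_{k+1}-\sigma_{k+1}=d_k$. So $\sigma_{k+1}=e_k$ and $\ell_{k+1}=r_{k+1}-e_k=\ell_k$ by \eqref{eq:letters}; hence $E(e_k)=\{\ell_k\}$ and $a_{k+1}=a_k$. The window $W'_k$ reads $a'_k$ at $d_k$ and $a_{k+1}=a_k$ at $d_{k+1}$, so $\ell'_k\in E(e_k)$ by (E2). Then $\ell'_k=\ell_k$, which contradicts $w_{\ell'_k}=a'_k\ne a_k=w_{\ell_k}$.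

Suppose $d_k\in W_{k+1}$. In $W_k$, the edge $(\ell_k,r_k)$ of $\sigma_k$ is at the positions $d_k$ and $d_k+\sigma_k$, and both lie in $W_{k+1}$, which ends after $W_k$. As $W_k$ and $W_{k+1}$ differ only at $d_{k+1}$, Lemma~\ref{lem:transport} gives $d_k+\sigma_k=d_{k+1}$. So $\sigma_k=e_k$ and $r_k=\ell_k+e_k=r_{k+1}$; hence $E(e_k)=\{\ell_k\}$ and $a'_k=a'_{k+1}$. The window $W'_k$ reads $a'_k=a'_{k+1}$ at $d_k$ and $a_{k+1}$ at $d_{k+1}$, so again $\ell'_k\in E(e_k)$, and $\ell'_k=\ell_k$ gives the same contradiction.
\end{proof}

\section{The offsets alternate}\label{sec:alt}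

By Lemma~\ref{lem:twosites} and (W4), the shift between $W_k$ and $W'_k$ has exactly two mismatches. If this shift were the same for all $k$, the two mismatches would fix the position of every window relative to its sites. So we compare
\[
\Delta_k=o_k-o'_k
\]
for consecutive values of $k$, using the four windows through one site (Figure~\ref{fig:four}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.95cm]
\draw[dashed] (0,0.6) -- (0,-3.4) node[below] {$d-e_-$};
\draw[dashed] (4,0.6) -- (4,-3.4) node[below] {$d$};
\draw[dashed] (8,0.6) -- (8,-3.4) node[below] {$d+e_+$};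
\draw[thick,|-|] (-2,0) -- (5,0);
\draw[thick,|-|] (-0.5,-1) -- (6.5,-1);
\draw[thick,|-|] (1.2,-2) -- (8.2,-2);
\draw[thick,|-|] (2.7,-3) -- (9.7,-3);
\node at (-2.6,0) {$Z_+$};
\node at (-2.6,-1) {$Z_-$};
\node at (-2.6,-2) {$W'_k$};
\node at (-2.6,-3) {$W_k$};
\node[fill=white,inner sep=1pt] at (4,0.3) {$c'$};
\node[fill=white,inner sep=1pt] at (4,-0.7) {$c$};
\node[fill=white,inner sep=1pt] at (4,-1.7) {$a'$};
\node[fill=white,inner sep=1pt] at (4,-2.7) {$a$};
\node at (3.2,0.3) {$cK$};
\node at (4.8,-0.7) {$Kc'$};
\node at (3.2,-1.7) {$aH$};
\node at (4.8,-2.7) {$Ha'$};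
\end{tikzpicture}
\caption{Four copies of $w$ through a site $d$ with neighboring sites $d-e_-$ and $d+e_+$. The upper two, $Z_+$ and $Z_-$, are $W_{k-1}$ and $W'_{k-1}$ in some order; both show the factor $cKc'$ of $w$, one ending and one starting at $d$. The lower two show the factor $aHa'$ in the same way. Between consecutive sites all windows read the same letters, and this forces $cKc'=aHa'$.}\label{fig:four}
\end{figure}

\begin{lemma}\label{lem:alt}
We have $\Delta_k=-\Delta_{k-1}$ for all $k$.
\end{lemma}

\begin{proof}
Since $\ell'_k-\ell_k=o_k-o'_k=\Delta_k$ and $r_k-r'_k=o'_{k-1}-o_{k-1}=-\Delta_{k-1}$, we have to show that $r_k-r'_k=\ell'_k-\ell_k$. Fix $k$, drop the subscript $k$ from $d,a,a',\ell,\ell',r,r'$, and put $e_-=e_{k-1}$, $e_+=e_k$. By \eqref{eq:letters}, $w_\ell=w_{r'}=a$ and $w_{\ell'}=w_r=a'$, so $\ell\ne\ell'$ and $r\ne r'$. The claim is unchanged when $v$ and $v'$ are exchanged, so we may assume $\ell<\ell'$. Let $r_-<r_+$ be $r,r'$ in increasing order, and let $Z_-,Z_+$ be the windows among $W_{k-1},W'_{k-1}$ in which $d$ has index $r_-,r_+$. Put $p=\ell'-\ell$ and $q=r_+-r_-$, and write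
\[
w_\ell\cdots w_{\ell'}=aHa',\qquad w_{r_-}\cdots w_{r_+}=cKc',
\]
with $|H|=p-1$, $|K|=q-1$ and $\{c,c'\}=\{a,a'\}$.

Let $G_-=[d-e_-+1,d-1]$ and $G_+=[d+1,d+e_+-1]$ be the gaps on either side of $d$. They contain no site; let $z(x)=v(x)=v'(x)$ for $x\in G_-\cup G_+$. Each of the four windows reads $z$ on its intersection with the gaps. By Lemma~\ref{lem:twosites}, $d-e_-\notin W'_k$ and $d+e_+\notin Z_-$, that is, $\ell'\le e_-$ and $r_-+e_+>n$. Therefore $p\le\ell'-1<e_-$ and $q\le n-r_-<e_+$. Reading the four windows next to $d$, we find:
\begin{itemize}
\item[(a)] $W'_k$ reads $aH$ on $[d-p,d-1]\subseteq G_-$;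
\item[(b)] $W_k$ reads $Ha'$ on $[d+1,d+p]$;
\item[(c)] $Z_+$ reads $cK$ on $[d-q,d-1]$;
\item[(d)] $Z_-$ reads $Kc'$ on $[d+1,d+q]\subseteq G_+$.
\end{itemize}
By (W1), $W_k$ and $W'_k$ contain $G_+$, and $Z_-$ and $Z_+$ contain $G_-$. This gives a period on each gap:
\begin{itemize}
\item[(e)] $z$ has period $p$ on $G_+$: if $d+i$ and $d+i+p$ lie in $G_+$, then $W'_k$ reads $w_{\ell'+i}$ at $d+i$ and $W_k$ reads $w_{\ell+i+p}=w_{\ell'+i}$ at $d+i+p$;
\item[(f)] $z$ has period $q$ on $G_-$: if $d-i$ and $d-i-q$ lie in $G_-$, then $Z_-$ reads $w_{r_--i}$ at $d-i$ and $Z_+$ reads $w_{r_+-i-q}=w_{r_--i}$ at $d-i-q$.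
\end{itemize}

Suppose $p<q$, so $|K|\ge p$. By (d), $K$ is the restriction of $z$ to $[d+1,d+q-1]\subseteq G_+$. So $K$ has period $p$ by (e), and its first $p$ letters are $Ha'$ by (b). By (c), $Z_+$ reads the last $p$ letters of $K$ on $[d-p,d-1]\subseteq G_-$, and there $z$ is $aH$ by (a). So $K$ has period $p$ and the factors $Ha'$ and $aH$, contradicting Lemma~\ref{lem:count}.

Suppose $q<p$, so $|H|\ge q$. By (a), $H$ is the restriction of $z$ to $[d-p+1,d-1]\subseteq G_-$. So $H$ has period $q$ by (f), and its last $q$ letters are $cK$ by (c). By (b), $W_k$ reads the first $q$ letters of $H$ on $[d+1,d+q]\subseteq G_+$, and there $z$ is $Kc'$ by (d). So $H$ has period $q$ and the factors $cK$ and $Kc'$, contradicting Lemma~\ref{lem:count}.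

Hence $p=q$, and (a) and (c) give $aH=cK$. So $w_{r_-}=c=a$, and since $w_r=a'$ we have $r_-=r'$. Thus $r-r'=q=p=\ell'-\ell$.
\end{proof}

\section{End of the proof of the switching theorem}\label{sec:end}

The alternating sign in Lemma~\ref{lem:alt} disappears if we take primed and unprimed windows in turn. The windows of each of the two new families turn out to be occurrences of $w$ in one bi-infinite word.

\begin{proof}[Proof of Theorem~\ref{thm:switch}]
By Lemma~\ref{lem:alt}, $\Delta_k=(-1)^k\Delta_0$, and $\Delta_0\ne0$ because $W_0$ and $W'_0$ differ at $d_0$. Exchanging $v$ and $v'$ changes the sign of $\Delta_0$, so we may assume that $\rho=\Delta_0$ is positive. Let $X_k=W_k$, $Y_k=W'_k$ for even $k$, and $X_k=W'_k$, $Y_k=W_k$ for odd $k$. Then the offset of $X_k$ exceeds that of $Y_k$ by $\rho$, for every $k$.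

Let $u$ be the bi-infinite word that equals $v$ at the sites $d_j$ with $j$ even, $v'$ at the sites $d_j$ with $j$ odd, and $v=v'$ elsewhere. Let $\bar u$ be defined in the same way with $v$ and $v'$ exchanged. Then $u$ and $\bar u$ differ exactly at the sites. For even $k$, the window $X_k=W_k$ reads $v$ at $d_k$ and $v'$ at $d_{k+1}$; for odd $k$, the window $X_k=W'_k$ reads $v'$ at $d_k$ and $v$ at $d_{k+1}$. By Lemma~\ref{lem:twosites} it contains no other site, so $X_k$ is an occurrence of $w$ in $u$. The window $Y_k$ reads the other letter at both sites and contains no further site, so it is an occurrence of $w$ in $\bar u$. By (W1) the windows $X_k$ cover $\mathbb Z$.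

\emph{The word $\bar u$ is a translate of $u$.} Let $x\in\mathbb Z$, and choose $k$ with $x\in X_k$, say with index $i$. Then $x-\rho$ has index $i$ in $Y_k$, so $\bar u(x-\rho)=w_i=u(x)$.

\emph{The word $u$ has a period equal to the distance between sites.} By (W4) and Lemma~\ref{lem:twosites}, $X_k$ and $Y_k$ differ exactly at $d_k$ and $d_{k+1}$. By (E1), $E(\rho)$ consists of the indices of $d_k$ and $d_{k+1}$ in $X_k$. But $E(\rho)=\{i_1,i_2\}$, with $i_1<i_2$, depends only on $w$ and $\rho$. So for every $k$ we have $e_k=e$, where $e=i_2-i_1$, and $X_k$ has offset $d_k-i_1+1$; thus $X_{k+1}$ starts $e$ positions after $X_k$. If $x$ has index $i$ in $X_k$, with $i\in[1,n]$, then $x+e$ has index $i$ in $X_{k+1}$, so $u(x+e)=w_i=u(x)$.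

The interval $[d_0,d_0+e-1]$ contains exactly one site, so the restrictions of $u$ and $\bar u$ to it differ in exactly one position. Both restrictions are factors of length $e$ of the word $u$, which has period $e$. This contradicts Lemma~\ref{lem:count} and proves the theorem.
\end{proof}

\begin{remark}
The common period was used only to make the sites unbounded in both directions. The remaining cases are immediate: if the sites are bounded above, then $v|_tv'=v$ for large $t$, and if they are bounded below, then $v|_tv'=v'$ for sufficiently negative $t$. So nothing fails without periodicity; the periodic case is the one that Theorem~\ref{thm:cofinite} needs.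
\end{remark}

\section{The size of the exponent}\label{sec:exponent}

The value $k=2^{n^2}$ in Theorem~\ref{thm:main} comes from the pigeonhole principle applied to all Boolean matrices. The proof needs only an exponent from which the powers of every $n\times n$ Boolean matrix are periodic. By a bound of Schwarz \cite{schwarz}, which we quote without proof, the powers are periodic from exponent $(n-1)^2+1$ on, so the same proof works with $k=(n-1)^2+1$.

In the other direction, for $w=a^n$ every valid exponent satisfies $k\ge n$. Indeed, let $0<k<n$ and take $P=\{a\}^{n-1-k}$, $U=\{a\}$ and $Q$ empty. Then $w$ is not certain in $PU^kQ=\{a\}^{n-1}$, but it is certain in $PU^{k+1}Q=\{a\}^n$.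

\begin{thebibliography}{9}

\bibitem{multiwords}
\emph{A Variant of Pattern Matching for Multiwords},
\texttt{https://decan.lexpage.net/files/JM-2010.pdf}.

\bibitem{schwarz}
\v{S}.~Schwarz, 1970.

\end{thebibliography}
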